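# Purely unrectifiable sets with mass in every half-ball

## 1. Sets of nonintegral dimension

Write $B(x,r)$ for the closed and $U(x,r)$ for the open ball in $\mathbb R^n$, and for $\theta\in S^{n-1}$ let
$$H(x,r,\theta)=\{y\in B(x,r):(y-x)\cdot\theta>0\},$$
the half-ball of $B(x,r)$ on the side of $\theta$. An **$s$-set** is an $\mathcal H^s$-measurable set $A$ with $0<\mathcal H^s(A)<\infty$. At a typical point of an $s$-set, is there always a direction in which the set is very thin at some small scales? That is, for $\mathcal H^s$-almost all $x\in A$, is there $\theta=\theta(x)$ with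
$$\liminf_{r\downarrow0}\frac{\mathcal H^s(A\cap H(x,r,\theta))}{r^s}=0\ ?\tag{1}$$
The problem, from "Local Distribution Of Fractal Sets And Measures", asks this for all $n\ge2$, all $s\in(1,n)$ and all $s$-sets $A\subset\mathbb R^n$ such that $s$ is nonintegral, or $s$ is an integer and $A$ is purely $s$-unrectifiable (defined in Section 2).

**Three cases by hand.** If $A$ lies in a hyperplane with unit normal $\theta$, then $A\cap H(x,r,\theta)=\emptyset$ for $x\in A$, so (1) holds. If $A$ is the unit sphere $S^{n-1}$, take $\theta=x$: since $(y-x)\cdot x=y\cdot x-1\le0$ on the sphere, the half-ball is again empty. Third, let $C\subset\mathbb R$ be the middle-thirds Cantor set and $s=\log2/\log3$, so that each construction interval of level $k$ (length $3^{-k}$) carries $2^{-k}\mathcal H^s(C)$. For $\mathcal H^s$-almost every $x\in C$ and every $N$, the ternary expansion of $x$ (digits $0,2$) contains infinitely many runs of $N$ digits $2$. If such a run occupies positions $k+1,\dots,k+N$, then $x$ lies in the rightmost level-$(k+N)$ interval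 of its level-$k$ interval, and to the right of the level-$k$ interval there is a gap of length at least $3^{-k}$, or nothing. So, up to one point, $C\cap(x,x+3^{-k}]$ lies in one interval of level $k+N$. With $r=3^{-k}$, $r^s=2^{-k}$, we get $\mathcal H^s(C\cap H(x,r,1))\le2^{-N}r^s\mathcal H^s(C)$, and $\theta=1$ works.

In the last example, zooming in along the scales of long runs, one sees in the limit a measure that lives on a half-line. This is the mechanism for every nonintegral $s$.

**Tangent measures.** For a Radon measure $\mu$ put $\mu_{x,r}(S)=\mu(x+rS)$. Let $\mathrm{Tan}(\mu,x)$ be the set of nonzero Radon measures $\nu=\lim c_i\mu_{x,r_i}$ (weak limit) with $c_i>0$, $r_i\downarrow0$. For instance, if $\mu=\mathcal H^m|_M$ with $M$ an $m$-dimensional $C^1$ surface, then $\mathrm{Tan}(\mu,x)=\{c\,\mathcal H^m|_{T_xM}:c>0\}$. Weak convergence gives $\nu(G)\le\liminf c_i\mu_{x,r_i}(G)$ for open $G$ and $\nu(F)\ge\limsup c_i\mu_{x,r_i}(F)$ for compact $F$.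

From Mattila, *Geometry of Sets and Measures in Euclidean Spaces* [M], we use:

* [M 2.1], the $5r$-covering lemma, and [M 2.14], the density theorem for Radon measures.
* [M 6.2]: an $s$-set has upper $s$-density at most $1$ at almost every one of its points.
* [M 6.9]: if $\lambda$ is a Radon measure and $\limsup_{r\to0}r^{-s}\lambda(B(x,r))\le C$ (respectively $\ge c$) for all $x\in S$, then $\lambda(S)\le C'\mathcal H^s(S)$ (respectively $\lambda(S)\ge c'\mathcal H^s(S)$), with $C'=2^sC$ and $c'=c$ up to the normalization of $\mathcal H^s$.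
* [M 14.16]: for $\mu$-a.e. $x$, every $\nu\in\mathrm{Tan}(\mu,x)$ satisfies $\nu_{y,\rho}\in\mathrm{Tan}(\mu,x)$ and $\mathrm{Tan}(\nu,y)\subset\mathrm{Tan}(\mu,x)$ for all $y\in\operatorname{supp}\nu$ and $\rho>0$.
* [M 15.19]: an $m$-rectifiable set $R$ (one covered, up to an $\mathcal H^m$-null set, by countably many Lipschitz images of $\mathbb R^m$) with $\mathcal H^m(R)<\infty$ has at $\mathcal H^m$-a.e. $x_0\in R$ an **approximate tangent $m$-plane**: an $m$-plane $V$ through $0$ with $\mathcal H^m\{x\in R\cap B(x_0,r):\operatorname{dist}(x-x_0,V)\ge s|x-x_0|\}=o(r^m)$ for all $s>0$. For example, the union of the two axes in $\mathbb R^2$ has such a line at every point except the origin; there, whichever line $V$ we choose, an axis different from $V$ contributes length $2r$ for small $s$.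

**Theorem 1.** *If $0<s<n$ is nonintegral and $A\subset\mathbb R^n$ is an $s$-set, then for $\mathcal H^s$-a.e. $x\in A$ there is $\theta\in S^{n-1}$ with*
$$\liminf_{r\downarrow0}r^{-s}\mathcal H^s(\{y\in A\cap B(x,r):(y-x)\cdot\theta\ge0\})=0.$$

*Proof.* Let $\mu=\mathcal H^s|_A$. Fix $x\in A$ with finite upper $s$-density at which [M 14.16] holds; almost every $x$ qualifies. If the lower $s$-density at $x$ is $0$, any $\theta$ works. So assume $ar^s\le\mu(B(x,r))\le br^s$ for all small $r$, where $0<a\le b<\infty$.

**Step 1: all tangent measures are $s$-dimensional at each point of their support.** The purpose is to control the size of supports. The measures $r^{-s}\mu_{x,r}$ are bounded on compact sets as $r\to0$ and give $B(0,1)$ mass at least $a$, so $\mathrm{Tan}(\mu,x)\ne\emptyset$. Let $\nu=\lim c_i\mu_{x,r_i}$. Since $\nu(U(0,R))>0$ for some $R$, $\liminf c_ibR^sr_i^s\ge\nu(U(0,R))>0$, and $\limsup c_iar_i^s\le\nu(B(0,1))<\infty$. So $c_ir_i^s$ is bounded above and below, and after passing to a subsequence $\nu=c\lim r_i^{-s}\mu_{x,r_i}$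 with $0<c<\infty$. Therefore $\nu(B(0,r))\ge car^s$ and $\nu(U(0,r))\le cbr^s$ for all $r>0$; letting the radius decrease to $r$ in the second bound, $\nu(B(0,r))\le cbr^s$. If $y\in\operatorname{supp}\nu$, then $\nu_{y,1}\in\mathrm{Tan}(\mu,x)$, and the same bounds for it say that for some $c(y)\in(0,\infty)$
$$c(y)\,a\,r^s\le\nu(B(y,r))\le c(y)\,b\,r^s\quad\text{for all }r>0.\tag{2}$$
Let $S_k$ be the set of $y\in\operatorname{supp}\nu$, $|y|\le k$, with $\frac akr^s\le\nu(B(y,r))\le kbr^s$ for all $r$. It is compact: $y\mapsto\nu(B(y,r))$ is upper and $y\mapsto\nu(U(y,r))$ lower semicontinuous, and in the upper bound, required for all $r$, open balls may replace closed ones. By (2), $\operatorname{supp}\nu=\bigcup_kS_k$. Applying [M 6.9] on each $S_k$: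

* (i) $\mathcal H^s|_{\operatorname{supp}\nu}$ is $\sigma$-finite;
* (ii) $\nu(S)=0$ whenever $\mathcal H^s(S)=0$.

Finally (2) shows, as for $\mu$ at $x$, that $\mathrm{Tan}(\nu,y)\ne\emptyset$ for $y\in\operatorname{supp}\nu$, and that the constants $c_i$ in any representation of one of its members satisfy: $c_ir_i^s$ is bounded.

**Step 2: a smallest subspace, and a hole in it.** We look for a point from which the support is seen on one side only; a hole will produce it. Let $k$ be the least dimension of a linear subspace $W$ with $\operatorname{supp}\nu\subset W$ for some $\nu\in\mathrm{Tan}(\mu,x)$, and fix such $W,\nu$. As $\nu\neq0$, (ii) gives $\mathcal H^s(W)>0$, so $k\ge s$, and $k>s$ because $s\notin\mathbb Z$. Then $\mathcal H^s|_W$ is not $\sigma$-finite, so (i) gives $\operatorname{supp}\nu\ne W$.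

**Step 3: a tangent measure on one side of a hyperplane.** Choose $v\in W\setminus\operatorname{supp}\nu$, a nearest point $y\in\operatorname{supp}\nu$ to $v$, and $\theta=(v-y)/|v-y|\in W$. With $R=|v-y|$, $\operatorname{supp}\nu$ misses $U(v,R)$. Blowing up at $y$ by a factor $1/r$ turns this ball into $U(R\theta/r,R/r)$, and these balls increase to $\{w\cdot\theta>0\}$ as $r\downarrow0$. Hence any $\nu'\in\mathrm{Tan}(\nu,y)$ gives measure $0$ to each of them, and is supported in $W\cap\{w\cdot\theta\le0\}$. Fix such a $\nu'$; it belongs to $\mathrm{Tan}(\mu,x)$.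

**Step 4: no mass on the boundary.** We show $\nu'(\theta^\perp)=0$, so that the closed half-space is null as well. Suppose $\nu'(W\cap\theta^\perp)>0$ and pick a $\nu'$-density point $y'\in\operatorname{supp}\nu'$ of $W\cap\theta^\perp$ in this set. By (2) for $\nu'$, $\nu'(B(y',r)\setminus\theta^\perp)=o(r^s)$. If $\nu''=\lim c_i\nu'_{y',r_i}\in\mathrm{Tan}(\nu',y')$, then for each $R$, $\nu''(U(0,R)\setminus\theta^\perp)\le\liminf c_i\nu'(U(y',Rr_i)\setminus\theta^\perp)=0$, as $c_ir_i^s$ is bounded. So $\nu''\in\mathrm{Tan}(\mu,x)$ is supported in $W\cap\theta^\perp$, of dimension $k-1$. Such $\nu''$ exist, which contradicts the choice of $k$.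

**Step 5: back to $A$.** Now $\nu'(\{w\cdot\theta\ge0\})=0$. Writing $\nu'=c\lim r_i^{-s}\mu_{x,r_i}$ and using upper semicontinuity on compact sets,
$$\limsup_ir_i^{-s}\mu\{y\in B(x,r_i):(y-x)\cdot\theta\ge0\}\le c^{-1}\nu'(B(0,1)\cap\{w\cdot\theta\ge0\})=0.\qquad\blacksquare$$

## 2. Integer dimension: flat tangents and the seed of a counterexample

Let now $s=m$ be an integer. Only Step 2 used that $s$ is nonintegral, where $k\ge s$ became $k>s$. If $k>m$ the proof runs verbatim. If $k=m$ but some $\nu\in\mathrm{Tan}(\mu,x)$ supported in an $m$-dimensional $W$ has $\operatorname{supp}\nu\ne W$, Steps 3 to 5 still run. So, apart from a null set, (1) can fail at $x$ only if some tangent measure has a full $m$-plane $W$ as support. For $\theta\perp W$ such a tangent measure is mute: the closed half-space has all the mass, the open one none, and the weak limit does not tell us what happened on the way. A counterexample must therefore look flat at some scales, and its behavior must be decided by deviations from flatness that no tangent measure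 sees.

**Definition.** $A\subset\mathbb R^n$ is **purely $m$-unrectifiable** if $\mathcal H^m(A\cap f(\mathbb R^m))=0$ for every Lipschitz $f:\mathbb R^m\to\mathbb R^n$.

For example, let $C=\{\sum_{k\ge 1} a_k4^{-k}:a_k\in\{0,3\}\}$ and $A=C\times C\subset\mathbb R^2$. This is a self-similar set of four pieces with ratio $\frac14$ and separated pieces, so $0<\mathcal H^1(A)<\infty$. It is purely $1$-unrectifiable: $C$ is covered by $2^k$ intervals of length $4^{-k}$, so $\mathcal L^1(C)=0$. If $f=(f_1,f_2)$ is Lipschitz, then $f_i'=0$ almost everywhere on $f_i^{-1}(C)$, because $C$ is null; hence $f'=0$ a.e. on $f^{-1}(A)$ and $\mathcal H^1(A\cap f(\mathbb R))\le\int_{f^{-1}(A)}|f'|=0$.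

Two known facts frame the question. First, for integers $m\le n$ there are $m$-rectifiable $m$-sets in $\mathbb R^n$ for which the $\liminf$ in (1) is positive for all $\theta$ at almost all points. Second, suppose $0\le m<n$, $A$ is purely $m$-unrectifiable with $0<\mathcal H^m(A)<\infty$, $V$ is an $m$-dimensional linear subspace and $0<\eta<1$. Then for almost all $x\in A$ some $\theta\in V\cap S^{n-1}$ satisfies the analogue of (1) for the smaller cones $\{y\in B(x,r):(y-x)\cdot\theta>\eta|y-x|\}$; moreover, for $m=1$ every fixed $\theta$ satisfies (1) itself at almost all $x\in A$.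

**A saddle fills every half-ball.** Let $A=\{(v_1,v_2,v_1v_2):|v|\le1\}\subset\mathbb R^3$. At the point $x$ over $(a,b)$, $|(a,b)|<1$, the point $x'$ over $(a+v_1,b+v_2)$ satisfies
$$\theta\cdot(x'-x)=\ell(v)+\theta_3v_1v_2,\qquad\ell(v)=(\theta_1+b\theta_3)v_1+(\theta_2+a\theta_3)v_2.$$
If $\ell\ne0$, this is positive for small $v\neq0$ in the sector $\ell(v)\ge\frac12|\ell||v|$. If $\ell=0$, then $\theta_3\ne0$, since otherwise $\theta=0$; now $\theta_3v_1v_2>0$ on two opposite open quadrants. So for every $\theta$ the half-balls carry at least $cr^2$ for small $r$. This set is rectifiable, but it suggests the seed: surfaces bent like saddles, at infinitely many scales.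

**Theorem 2.** *Let $m\ge3$ and $n\ge m+1$ be integers. There is a compact purely $m$-unrectifiable $A\subset\mathbb R^n$ with $0<\mathcal H^m(A)<\infty$ such that for $\mathcal H^m$-a.e. $x\in A$*
$$\liminf_{r\downarrow0}\mathcal H^m(A\cap H(x,r,\theta))/r^m>0\quad\text{for all }\theta\in S^{n-1}.$$

So the answer to the problem is no, for example for $n=4$, $s=3$. By Theorem 1 the statement is true for all nonintegral $s$; by Theorem 2 it fails for every integer $s\ge3$ and every $n>s$. The case $s=2$, $n\ge3$ is not decided here.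

**Why a surface construction alone stops short.** Take a flat square in $\mathbb R^3$, replace it by a fine periodic pattern of saddles, approximate the result by tiny flat squares, and repeat. In the limit, near a typical point $y$ and at a scale $r$, we see one pattern surface, but each of its points is displaced by the later stages. If the displacements of two points at distance $r$ differ by at most about $\omega r$, the half-space condition $q\cdot(y'-y)\ge0$ of the pattern becomes $q\cdot(y'-y)\ge-\omega r$ in the limit. At a scale where the pattern is flat with normal $q$, all points satisfy $q\cdot(y'-y)=0$ before the displacement, and an arbitrarily small relative error may push all of them to the wrong side. By the opening remark of this section, such scales cannot be avoided. We therefore accept an error $\omega(r)r$ with $\omega(r)\to0$ in $\mathbb R^3$, and remove it with one more variable $t$: the surface is translated by $f(t)$, where $f$ has derivative $0$ at the points used, yet $|f(t')-f(t)|$ is much larger than $\omega(|t'-t|)|t'-t|$.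 Two dimensions for the surface and one for $t$ explain $m\ge3$.

**Notation for the rest.** $S^{(t)}=\{x:\operatorname{dist}(x,S)\le t\}$; $E=\{\pm e_1,\pm e_2,\pm e_3\}\subset S^2$; $\varphi(n)=|n_1|+|n_2|+|n_3|$. On $S^2$ we have $1\le\varphi\le\sqrt3$; $\varphi$ is $\sqrt3$-Lipschitz and linear on each closed octant.

## 3. Two planes joined by necks

Let $d(v)=\operatorname{dist}(v,\mathbb Z^2)$ for $v\in\mathbb R^2$, $r_1=\frac9{20}$, $0<h<\frac1{20}$, and
$$\Sigma=\{(v,\pm h):d(v)\ge r_1\}\cup\{(v,z):d(v)\le r_1,\ (r_1-d(v))^2+z^2=h^2\}.$$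
These are two horizontal planes with discs removed, joined by inner halves of tori, the **necks**. The profile, a half circle continued by its horizontal tangents, is $C^1$, and the removed discs are at mutual distance at least $\frac1{10}$. So $\Sigma$ is a closed embedded $C^1$ surface, $\mathbb Z^2$-periodic, with unit normal $n$. Let $\Sigma_0=\Sigma\cap((-\frac12,\frac12)^2\times\mathbb R)$.

**Step 1: choice of $h$.** Section 4 explains why we want $\int_{\Sigma_0}\varphi(n)\,d\mathcal H^2=1$. Projecting with multiplicity to the horizontal plane, each of the two sheets together with its half of the neck covers the cell minus a disc of radius $r_1-h$; projecting to a vertical coordinate plane, the slice at height $z$ is a circle of radius $r_1-\sqrt{h^2-z^2}$, whose projection to a line has length $4(r_1-\sqrt{h^2-z^2})$ with multiplicity. Hence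
$$\int_{\Sigma_0}|n_3|=2-2\pi(r_1-h)^2,\qquad\int_{\Sigma_0}|n_1|=\int_{\Sigma_0}|n_2|=\int_{-h}^h4\bigl(r_1-\sqrt{h^2-z^2}\bigr)dz=8hr_1-2\pi h^2,$$
$$\int_{\Sigma_0}\varphi(n)\,d\mathcal H^2=2-2\pi(r_1-h)^2+16hr_1-4\pi h^2.$$
This tends to $2-2\pi r_1^2<0.73$ as $h\to0$ and exceeds $1.3$ at $h=\frac1{20}$. Fix $h\in(0,\frac1{20})$ for which it equals $1$. As $\varphi\ge1$, $\mathcal H^2(\Sigma_0)\le1$.

**Step 2: saddles.** Let a neck have its axis over the origin, with radial unit vector $e_r$. A neck point is $r_1e_r+hN$ with normal $N=-\cos\psi\,e_r+\sin\psi\,e_3$. For $|\psi|<\pi/2$, which on $\Sigma$ means exactly $n\ne\pm e_3$, the meridian is a circle of radius $h$ about $r_1e_r$, so its normal curvature with respect to $N$ is $-1/h<0$. The parallel is a circle of radius $\rho=r_1-h\cos\psi$ with curvature vector $-e_r/\rho$, so its normal curvature is $\cos\psi/\rho>0$. Thus wherever $n\ne\pm e_3$, $\Sigma$ is smooth and its second fundamental form is nondegenerate and indefinite (the **saddle property**).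

**Step 3: uniform graphs.** This is a standard tool, used several times.

(G) *For every $\tau\in(0,1]$ there is $s>0$ such that for every $x\in\Sigma$, with unit normal $N_x$, the part of $\Sigma$ in the box $\{x+v+\sigma N_x:v\in T_x\Sigma,\ |v|\le3s,\ |\sigma|\le3s\}$ is exactly the graph of a $C^1$ function $u_x$ on $\{|v|\le3s\}$ with $u_x(0)=0$, $|\nabla u_x|\le\tau$.*

Near $x_0\in\Sigma$ the surface is $\{g=0\}$ with $g\in C^1$, and in some $U(x_0,\rho)$ the vector $e=\nabla g/|\nabla g|$ stays within $\tau/8$ of its value at $x_0$. For $x\in\Sigma\cap U(x_0,\rho/2)$ and $s\le\rho/12$ the box lies in $U(x_0,\rho)$, and $|e-N_x|\le\tau/4$ there if $N_x=e(x)$. So $g$ increases strictly along lines parallel to $N_x$. If $\sigma=\tau|v|>0$, then $e\cdot(v+\sigma N_x)\ge\sigma-\frac\tau4(|v|+\sigma)>0$, so $g(x+v+\tau|v|N_x)>0$, and likewise $g(x+v-\tau|v|N_x)<0$. Hence there is exactly one zero $\sigma=u_x(v)$ on each line, $|u_x(v)|\le\tau|v|$; it is $C^1$ by the implicit function theorem, with $|\nabla u_x|\le\frac{\tau/4}{1-\tau/4}\le\tau$.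 Compactness of $\Sigma/\mathbb Z^2$ gives one $s$ for all $x$.

**Lemma 1.** (a) *$\mathcal H^2(\Sigma\cap B(x,r))\le C_1r^2$ for $x\in\Sigma$, $r>0$, with some $C_1\ge\pi$.*

(b) *If $K\subset S^2\setminus\{\pm e_3\}$ is compact, or $K=\{\pm e_3\}$, then*
$$c_\Sigma(K):=\inf_{x\in\Sigma,\,r>0,\,q\in K}r^{-2}\mathcal H^2\{x'\in\Sigma\cap B(x,r):q\cdot(x'-x)\ge0\}>0.$$

(c) *There are $s_0\in(0,1]$, $c_4>0$ with $\mathcal H^2\{x\in\Sigma\cap B(z,2):\operatorname{dist}(x-z,W)\ge s_0\}\ge c_4$ for all $z\in\Sigma$ and all linear planes $W$.*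

*Proof of (a).* Take $s$ from (G) with $\tau=1$. For $r\le s$, $\Sigma\cap B(x,r)$ lies in a graph over a disc of radius $r$ with gradient at most $1$, of area at most $\sqrt2\pi r^2$. For $r>s$, $B(x,r)$ meets at most $(2r+2)^2\le(2+2/s)^2r^2$ closed unit cells (times $\mathbb R$), each containing area at most $1$.

*Proof of (b) for $q=e_3$* (the case $-e_3$ follows by symmetry). Let $S_x=\{x'\in\Sigma:x_3'\ge x_3\}$.

Let $r\ge4$. Heights differ by at most $2h\le\frac1{10}$, so $B(x,r)$ contains all points of the top plane over a disc of radius $r/2$. This disc contains an axis-parallel square of side $r/\sqrt2>2.8$, hence at least $(r/\sqrt2-2)^2\ge cr^2$ full unit cells. Over each of them the top flat part has area $1-\pi r_1^2>0$, and it lies in $S_x$.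

Let $r<4$ and $r'=r/80<\frac1{20}$. First let $x=(v,\pm h)$, $d(v)\ge r_1$. The interior of the disc $B(v,r')\subset\mathbb R^2$ has diameter less than $\frac1{10}$, so it meets at most one removed open disc, say with center $a$. On the half disc $\{v'\in B(v,r'):(v'-v)\cdot(v-a)\ge0\}$ we have $|v'-a|\ge|v-a|\ge r_1$, so it avoids the removed disc, and $\mathcal H^2(S_x\cap B(x,r'))\ge\pi r'^2/2$. Now let $x$ be on a neck. Parametrize the neck, from bottom to top, followed by the top annulus $\{r_1\le d\le\frac12\}$, by meridian arclength $\sigma$ and angle $\phi$. The height is nondecreasing in $\sigma$, and the distance to the axis lies in $[\frac25,\frac12]$. If $x$ corresponds to $(\sigma_0,\phi_0)$, the set $\sigma_0\le\sigma\le\sigma_0+r'/2$, $|\phi-\phi_0|\le r'$ is in the range of the parametrization, because $r'/2<\frac1{20}$ is less than the width of the annulus. It lies in $S_x$, it lies in $B(x,r')$ since $\frac{r'}2+\frac12r'=r'$, and its area is at least $\frac25\cdot\frac{r'}2\cdot2r'=\frac25r'^2$.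

*Proof of (b) for compact $K\subset S^2\setminus\{\pm e_3\}$.* If the claim fails, there are $x_i,r_i,q_i$ with quotient tending to $0$. By periodicity and compactness we may assume $x_i\to x\in\Sigma$, $q_i\to q\in K$, $r_i\to r\in[0,\infty]$.

*If $r=\infty$:* the horizontal parts $\bar q_i$ of $q_i$ satisfy $|\bar q_i|\ge c>0$. A point $x'$ of the top flat part with horizontal displacement $w$ from $x_i$ satisfies $q_i\cdot(x'-x_i)\ge\bar q_i\cdot w-\frac1{10}$. For large $i$ the set $\{|w|\le r_i/2,\ \bar q_i\cdot w\ge\frac1{10}\}$ contains the disc with center $\frac{r_i}4\bar q_i/|\bar q_i|$ and radius $r_i/8$, hence at least $c'r_i^2$ full cells translated to $x_i$. The quotient is bounded below, a contradiction.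

*If $0<r<\infty$:* the set $\Sigma\cap U(x,r)\cap\{x':q\cdot(x'-x)>0\}$ is relatively open in $\Sigma$. It is nonempty: if $q\ne\pm n(x)$, move in a tangent direction $v$ with $q\cdot v>0$; if $q=\pm n(x)$, then $n(x)\ne\pm e_3$ and the saddle property gives points on both sides of the tangent plane. So it has positive measure. Each of its points belongs to the $i$-th set for all large $i$, so by Fatou's lemma the liminf of the measures is at least this positive number, a contradiction.

*If $r=0$ and $q\ne\pm n(x)$:* write $q_i=\beta_iN_i+w_i$, where $N_i$ is the normal at $x_i$ and $w_i\in T_{x_i}\Sigma$. For large $i$, $|w_i|\ge a$ with some $a\in(0,1]$. Use (G) with $\tau=a/4$. Points $x'=x_i+v+u_{x_i}(v)N_i$ with $|v|\le r_i/2$, $w_i\cdot v\ge\frac a2|v|$ lie in $B(x_i,r_i)$ and satisfy $q_i\cdot(x'-x_i)\ge-\frac a4|v|+\frac a2|v|\ge0$. As $|w_i|\ge a$, these $v$ fill a sector of opening at least $2\pi/3$, so the quotient is bounded below, a contradiction.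

*If $r=0$ and $q=\pm n(x)$:* then $n(x)\ne\pm e_3$, so $x$ lies in the smooth part of a neck. With orthonormal frames of $T_{x_i}\Sigma$ converging to a frame at $x$, the surface is locally the graph of $u_i(v)=\frac12A_i(v,v)+o(|v|^2)$, uniformly in $i$, over $T_{x_i}\Sigma$, and $A_i\to A$, a nondegenerate indefinite form. Write $q_i=\beta_iN_i+w_i$ as before; $\beta_i\to\beta\in\{1,-1\}$, and the condition is $\beta_iu_i(v)+w_i\cdot v\ge0$. The form $\beta A$ is positive in some direction, so there are $a>0$ and a double sector of fixed opening, symmetric under $v\mapsto-v$, on which $\frac12\beta_iA_i(v,v)\ge2a|v|^2$ for large $i$, hence $\beta_iu_i(v)\ge a|v|^2$ for small $|v|$. On the half of it where $w_i\cdot v\ge0$ the condition holds. With $|v|\le r_i/2$ the quotient is again bounded below, a contradiction.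

*Proof of (c).* If not, take $z_i\in\Sigma$ and planes $W_i$ violating the claim with $s_0=c_4=1/i$; by periodicity and compactness $z_i\to z$, $W_i\to W$. By Fatou, $\mathcal H^2(\Sigma\cap U(z,2)\setminus(z+W))=0$. This set is relatively open in $\Sigma$, so it is empty and $\Sigma\cap U(z,2)\subset z+W$. But $U(z,2)$ contains a whole neck, since $\frac{\sqrt2}2+\frac9{20}+\frac1{10}<2$, and a neck does not lie in a plane. $\square$

## 4. Coordinate normals, folding, and the weight $\varphi$

**A shorter plan, and where it stops.** The area of $\Sigma_0$ is $2-2\pi r_1^2+2\pi^2r_1h-4\pi h^2$, which is below $0.73$ for small $h$ and above $1.1$ at $h=\frac1{20}$. So for some $h$ it equals $1$, and one could replace every flat square, whatever its normal, by a fine rotated copy of this $\Sigma$; area would be preserved, so densities would stay bounded. The plan stops at Lemma 1(b), which is not uniform as $q\to\pm e_3$. At a neck point with angle $\psi$ and $q=N$, Step 2 of Section 3 gives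
$$\lim_{r\to0}r^{-2}\mathcal H^2\{x'\in\Sigma\cap B(x,r):q\cdot(x'-x)\ge0\}=\mathcal L^2\Bigl\{|v|\le1:|v_1|\le\sqrt{\tfrac{h\cos\psi}{\rho}}\,|v_2|\Bigr\}=2\arctan\sqrt{\tfrac{h\cos\psi}{\rho}},$$
which tends to $0$ as $\psi\to\frac\pi2$, that is, as $q\to e_3$. If copies of $\Sigma$ are inserted at squares with arbitrary normals $n_Q$, then a fixed $q$ may make smaller and smaller angles with the normals met around a given point, and no lower bound results.

The way out is to insert $\Sigma$ only at squares with normal in the finite set $E$. Then for fixed $q$ the number $|q\cdot n_Q|$ takes at most three values, and Lemma 1(b) is used for three sets $K$. But $\Sigma$ has squares with all kinds of normals, so the others must be turned. We fold them: a flat piece with normal $n$ becomes a corrugated roof with normals $n_\pm$ close to $n$, and after many foldings a definite part has normals in $E$. A fold by the angle $\delta$ multiplies area by $1/\cos\delta$, and nothing bounds the product of these factors. The quantity $\int\varphi(n)\,d\mathcal H^2$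 is exactly preserved, however, if the fold stays inside one octant, where $\varphi$ is linear. And by the choice of $h$ it is also preserved when $\Sigma$ is inserted at a coordinate normal.

**Folding directions.** For a unit vector $n\notin E$ with nonnegative coordinates write $n=\cos\alpha\,k+\sin\alpha\,e_3$, $k=(\cos\beta,\sin\beta,0)$, $\alpha,\beta\in[0,\frac\pi2]$. If $\alpha>0$ put $u(n)=-\sin\alpha\,k+\cos\alpha\,e_3$ and $\gamma=\alpha$. If $\alpha=0$ put $u(n)=(-\sin\beta,\cos\beta,0)$ and $\gamma=\beta$. As $n\notin E$, $\gamma\in(0,\frac\pi2)$. For $\omega>0$ let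
$$\delta=\min(\omega/2,\gamma,\tfrac\pi2-\gamma)>0,\qquad n_\pm=\cos\delta\,n\pm\sin\delta\,u(n).$$
This changes $\gamma$ to $\gamma\pm\delta\in[0,\frac\pi2]$, so $n_\pm$ again have nonnegative coordinates. For other $n\notin E$ choose a diagonal sign matrix $D_n$ such that $D_nn$ has nonnegative coordinates, with $D_{-n}=-D_n$ (and $D_n=I$ when $n$ has nonnegative coordinates), and put $u(n)=D_nu(D_nn)$, $n_\pm=D_n((D_nn)_\pm)$. Then $u(-n)=-u(n)$ and $(-n)_\pm=-n_\pm$. The vectors $n,n_+,n_-$ lie in a common closed octant, so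
$$\varphi(n_+)+\varphi(n_-)=\varphi(n_++n_-)=2\cos\delta\,\varphi(n).\tag{3}$$
The angles $\alpha,\beta$ depend only on $(|n_1|,|n_2|,|n_3|)$, so they evolve as described, whatever signs are chosen. For instance, $n=(1,1,0)/\sqrt2$ has $\alpha=0$, $\gamma=\beta=\frac\pi4$, and is folded inside the plane $x_3=0$ to $\beta=\frac\pi4\pm\frac\omega2$ (for small $\omega$).

For $n\in E$ let $u(n)=u(-n)$ be a fixed coordinate vector orthogonal to $n$. For every $n\in S^2$ let $R_n$ be the rotation with $R_ne_3=n$, $R_ne_1=u(n)$. If $n\in E$, $R_n$ is a signed permutation matrix, so $\varphi\circ R_n=\varphi$.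

**Definition.** A **plate** is a closed square $Q\subset\mathbb R^3$ with side $\ell_Q$ and unit normal $n_Q$ (one of the two is chosen) such that one side is parallel to $u(n_Q)$. Put $\varphi(Q)=\varphi(n_Q)\ell_Q^2$.

For instance, $[0,1]^2\times\{0\}$ with normal $e_3$ is a plate with $\varphi(Q)=1$.

**Lemma 2.** *Let $0<\omega\le\frac1{16}$, $0<\eta\le\frac1{100}$, $n\in S^2$. Let $\hat M=\Sigma+(\frac12,\frac12,0)$ if $n\in E$ (type S), and $\hat M=\mathbb R^2\times\{0\}$ if $n\notin E$ (type F). There are finitely many closed squares $P_k\subset(0,1)^2\times(-\frac1{10},\frac1{10})$ of side $\le\frac1{10}$, whose $\mathbb Z^2$-translates are all disjoint, such that each $R_nP_k$ is a plate, a $\mathbb Z^2$-periodic $\sigma$-compact set $\hat M^*\subset\hat M$, and a $\mathbb Z^2$-equivariant bijection $\Psi$ of $\hat M^*$ onto $\bigcup_k\bigcup_{a\in\mathbb Z^2}(P_k+a)$, such that points of $\Psi^{-1}(P_k)$ lie over $(0,1)^2$ and*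

1. *$|(\Psi x-x)-(\Psi x'-x')|\le\omega|x-x'|$ for $x,x'\in\hat M^*$;*
2. *$\mathcal H^2((\hat M\setminus\hat M^*)\cap([0,1]^2\times\mathbb R))\le\eta$;*
3. *type S: $|\sum_k\varphi(R_nP_k)-1|\le\eta$. Type F: each $R_nP_k$ has normal $\pm n_+$ or $\pm n_-$, $(1-\eta)\varphi(n)\le\sum_k\varphi(R_nP_k)\le\varphi(n)$, and the squares with normal $\pm n_+$ (and likewise $\pm n_-$) carry at least $\frac13$ of $\sum_k\varphi(R_nP_k)$.*

*Proof, type F.* We write down the roof. Let $w$ be $1$-periodic with $w(s)=\tan\delta\,(\frac14-|s-\frac12|)$ on $[0,1]$, and $\Psi(x)=x+w(x_1)e_3$. The displacement has Lipschitz constant $\tan\delta\le2\delta\le\omega$, which is 1, and $|w|\le\frac\omega4<\frac1{10}$. Over the unit cell the image consists of two rectangles with normals $(\mp\sin\delta,0,\cos\delta)$, which $R_n$ maps to $\mp\sin\delta\,u(n)+\cos\delta\,n=n_\mp$; each has area $1/(2\cos\delta)$. Fill a proportion at least $1-\eta$ of each open rectangle with finitely many disjoint closed squares of side at most $\frac1{10}$, oriented so that their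 images under $R_n$ are plates: take a fine grid of the required orientation, keep the squares inside and shrink them slightly. Let $\hat M^*$ be the preimage of all their translates. The part missing in the plane is the projection of the part missing in the rectangles, of area at most $2\cdot\eta\cdot\frac1{2\cos\delta}\cdot\cos\delta=\eta$; this is 2. By (3), $\frac1{2\cos\delta}(\varphi(n_+)+\varphi(n_-))=\varphi(n)$, so $\sum_k\varphi(R_nP_k)\in[(1-\eta)\varphi(n),\varphi(n)]$. The share of $n_\pm$ is at least $(1-\eta)\varphi(n_\pm)/(\varphi(n_+)+\varphi(n_-))\ge0.99/(1+\sqrt3)>\frac13$.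

*Proof, type S* (written for $\Sigma,\Sigma_0$ instead of their translates by $(\frac12,\frac12,0)$). The plan is to cut almost all of $\Sigma_0$ into tiny nearly flat patches and to project each, slightly shrunk, to its tangent plane. The shrinking creates gaps between patches, and relative displacements across a gap are small if the patches are flat compared with the gaps.

Let $\kappa=\eta/32$, $\omega_*=\kappa\omega/8$, $\varsigma=\mathcal H^2|_\Sigma$. Take $s_1\le\frac1{100}$ such that (G) holds with $\tau=\omega_*$ and $s=s_1$. For $s\le s_1$ let $P(x,s)\subset x+T_x\Sigma$ be the closed square with center $x$, side $s$ and the orientation making $R_nP(x,s)$ a plate. Let $V(x,s)\subset\Sigma\cap B(x,s)$ be the part of the graph over it; $\varsigma(V(x,s))\ge s^2$.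

**Step 1: filling.** We show: if $O\subset\Sigma_0$ is relatively open and $\varsigma(O)>0$, there are finitely many disjoint $V(x_i,s_i)\subset B(x_i,s_i)\cap\Sigma\subset O$, $s_i\le s_1$, with $B(x_i,s_i)$ over the open cell and of total measure at least $\varsigma(O)/(18C_1)$. Cover a compact $C\subset O$ with $\varsigma(C)\ge\frac12\varsigma(O)$ by finitely many such balls centered in $C$, and choose disjoint ones among them whose $3$-enlargements cover $C$. Then $\varsigma(C)\le\sum C_1(3s_i)^2\le9C_1\sum\varsigma(V(x_i,s_i))$. Iterating on the remaining relatively open set $O\setminus\bigcup V(x_i,s_i)$, whose measure shrinks by a fixed factor each time, we get finitely many disjoint $V_k=V(x_k,s_k)$ with $\varsigma(\Sigma_0\setminus\bigcup V_k)\le\eta/4$. Also $\sum s_k^2\le\varsigma(\Sigma_0)\le1$.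

**Step 2: the map, and property 1.** Let $P_k=P(x_k,(1-\kappa)s_k)$, let $\Sigma_k^*$ be the graph over it, and let $\Psi$ on $\Sigma_k^*$ be the orthogonal projection to $x_k+T_{x_k}\Sigma$; extend periodically. Within one patch $\Psi x-x=-u_{x_k}(v)N_{x_k}$, so 1 holds with $\omega_*$. If $x\in\Sigma_k^*$ and $x'\in\Sigma\setminus V_k$, then $|x-x'|\ge\kappa s_k/2$: otherwise $x'$ would project into $P(x_k,s_k)$ and lie in the box of (G), so $x'$ would be on the graph, i.e. in $V_k$. Since $|\Psi x-x|\le\omega_*s_k$ on $\Sigma_k^*$, for points of different patches (translates included) with sizes $s_k,s_l$ the left side of 1 is at most $\omega_*(s_k+s_l)\le4\omega_*|x-x'|/\kappa\le\omega|x-x'|$. As $\omega<1$, property 1 makes $\Psi$ injective, so the squares and their translates are disjoint. Since $P_k,\Sigma_k^*\subset B(x_k,s_k)$, both lie over the open cell, at heights at most $h+s_1<\frac1{10}$ in absolute value.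

**Step 3: properties 2 and 3.** We have $\varsigma(V_k\setminus\Sigma_k^*)\le\sqrt{1+\omega_*^2}\,(1-(1-\kappa)^2)s_k^2\le3\kappa s_k^2$, so $\varsigma(\Sigma_0\setminus\bigcup\Sigma_k^*)\le\frac\eta4+3\kappa\le\eta$. On $V_k$ the normal, suitably signed, satisfies $|n-n(x_k)|\le\omega_*$, and the area element lies between $1$ and $\sqrt{1+\omega_*^2}$, so $|\int_{\Sigma_k^*}\varphi(n)\,d\varsigma-\varphi(n(x_k))(1-\kappa)^2s_k^2|\le5\omega_*s_k^2$. Because $\varphi\circ R_n=\varphi$, the subtracted term is $\varphi(R_nP_k)$. Since $\int_{\Sigma_0}\varphi(n)=1$, we get $|\sum_k\varphi(R_nP_k)-1|\le\sqrt3(\frac\eta4+3\kappa)+5\omega_*\le\eta$. $\square$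

## 5. A two-dimensional measure on a tree of plates

**Step 1: parameters.** The errors must tend to $0$, but so slowly that, at each level of the error, there is time to fold normals into $E$. Let $\omega_j$ be constant $=2^{-i-3}$ on consecutive blocks $J_i$, $i\ge1$, of generations $j=0,1,2,\dots$. With $L_i=\lceil\pi2^{i+3}\rceil+2$, the length of $J_i$ is $L_iN_i+1$, where $N_i$ is such that $(1-3^{-L_i})^{N_i}\le2^{-i}$. So $\omega_j\le\frac1{16}$ is nonincreasing and tends to $0$. Let $\kappa_j=2^{-j-4}$ and $\eta_j=c_64^{-j}$, where $c_6\le2^{-9}$ is so small that $2\sqrt3\cdot2\cdot225\cdot16\,C_1c_6\le\frac12$.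

**Step 2: plates and cells.** Let $\mathcal Q_0$ consist of one plate $[0,1]^2\times\{0\}$, with normal $e_3$ and mass $m=1$. Given a finite family $\mathcal Q_j$ of disjoint plates with masses $m(Q)>0$, choose $\varepsilon_j>0$ so small that, with $\rho_j=\varepsilon_j/\omega_j$,

* $\varepsilon_j\le2^{-j-4}\varepsilon_{j-1}$ and $\rho_j<\frac12\rho_{j-1}$ (for $j\ge1$);
* distinct plates of $\mathcal Q_j$ are at distance $>100\varepsilon_j$;
* $\varepsilon_j\le\ell_Q/10$ and $4(4\rho_j+2\varepsilon_j)/\ell_Q\le2^{-j}$ for all $Q\in\mathcal Q_j$.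

For $Q\in\mathcal Q_j$ choose $\varepsilon_Q=\ell_Q/N_Q\in[\varepsilon_j/2,\varepsilon_j]$ with $N_Q\in\mathbb N$, and divide $Q$ into $N_Q^2$ closed **cells** of side $\varepsilon_Q$. Let $\iota_Q$ be the similarity with linear part $\varepsilon_QR_{n_Q}$ mapping $[0,N_Q]^2\times\{0\}$ to $Q$ and unit cells to cells. Apply Lemma 2 with $\omega_j,\eta_j,n_Q$. The **children** of $Q$ are the plates $\iota_Q(P_k+a)$, $a\in\{0,\dots,N_Q-1\}^2$. Write $\hat M_Q,\hat M_Q^*,\Psi_Q$ for the images of $\hat M,\hat M^*,\Psi$ under $\iota_Q$. Then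
$$|(\Psi_Qx-x)-(\Psi_Qx'-x')|\le\omega_j|x-x'|.\tag{4}$$
"Lies over $Q$ (or a cell)" refers to orthogonal projection to the plane of $Q$. Children lie within $\varepsilon_j/10$ of $Q$ and have side at most $\varepsilon_j/10$; so $\varepsilon_{j+1}\le\varepsilon_j/100$. Children of one plate are disjoint by Lemma 2, and children of distinct plates are disjoint because these are far apart. Let $\mathcal Q_{j+1}$ be the set of all children. For example, the first step cuts the unit square into $N^2$ cells and puts into each the same shrunken pattern of tiny squares approximating one period of $\Sigma$.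

**Step 3: masses, and why they stay comparable to area.** Put $m(Q')=m(Q)\varphi(Q')/\sum_{Q''}\varphi(Q'')$, the sum over the children of $Q$. All cells of $Q$ contain the same pattern, so each receives mass exactly $m(Q)/N_Q^2$. By Lemma 2(3), $\sum_{Q''}\varphi(Q'')=\ell_Q^2\sum_k\varphi(R_{n_Q}P_k)=(1+\vartheta\eta_j)\varphi(Q)$ with $|\vartheta|\le1$. So $D_Q=m(Q)/\varphi(Q)$ satisfies $D_{Q'}=D_Q/(1+\vartheta\eta_j)$. It starts at $1$, and $\sum\eta_j$ is tiny, hence $D_Q\in[\frac12,2]$ always and $m(Q)/\ell_Q^2=D_Q\varphi(n_Q)\in[\frac12,2\sqrt3]$.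

**Step 4: the limit measure.** Let $N(Q)=Q^{(\varepsilon_j)}$ for $Q\in\mathcal Q_j$. For fixed $j$ these compact sets are disjoint; $N(Q')\subset N(Q)$ for children, since $\frac{\varepsilon_j}{10}+\frac{\varepsilon_j}{100}\le\varepsilon_j$; and diameters tend to $0$. So there is a unique Borel probability $\mu$ on the compact set $B=\bigcap_j\bigcup_{Q\in\mathcal Q_j}N(Q)$ with $\mu(N(Q))=m(Q)$. Put $\mu_j=\sum_{Q\in\mathcal Q_j}\frac{m(Q)}{\ell_Q^2}\mathcal H^2|_Q$. For $y\in B$ let $Q_j(y)\in\mathcal Q_j$ be the plate with $y\in N(Q_j(y))$, and $c_j(y)$ the cell of $Q_j(y)$ over which the child $Q_{j+1}(y)$ lies.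

**Step 5: comparing $\mu$ with $\mu_j$.** A point of a cell and a point of $N(Q')$, with $Q'$ a child over this cell, are at distance at most $\sqrt{2+0.01}\,\varepsilon_j+\varepsilon_{j+1}\le2\varepsilon_j$. The cell has $\mu_j$-measure $m(Q)/N_Q^2$, which is the total $\mu$-measure of these $N(Q')$, and cell boundaries are $\mu_j$-null. Counting the cells that meet $S$, respectively the sets $N(Q')$ that meet $S$, we get for Borel $S$
$$\mu_j(S)\le\mu(S^{(2\varepsilon_j)}),\qquad\mu(S)\le\mu_j(S^{(2\varepsilon_j)}),\qquad|y-x|\le2\varepsilon_j\ \ (x\in c_j(y)).\tag{5}$$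

**Step 6: upper bound $\mu(B(y,r))\le C_2r^2$ for all $y\in\mathbb R^3$, $r>0$.** For $r\ge\varepsilon_0$ this is trivial. Let $\varepsilon_{j+1}\le r<\varepsilon_j$. By (5), $\mu(B(y,r))\le\mu_{j+1}(B(y,3r))$. The ball $B(y,3r)$ meets children of at most one $Q\in\mathcal Q_j$, because plates of $\mathcal Q_j$ are more than $100\varepsilon_j$ apart. By (4), two points of $\hat M_Q^*$ whose images lie in $B(y,3r)$ have distance at most $6r/(1-\omega_j)\le7r$. By Lemma 1(a), valid for planes too since $C_1\ge\pi$, $\mu_{j+1}(B(y,3r))\le2\sqrt3(1+\omega_j)^2C_1(7r)^2$.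

## 6. Typical points see the model surface at every scale

**Step 1: points near which too much of $\hat M_Q$ is missing.** Only $\hat M_Q^*$ survives into the next generation, so we exclude points around which the loss is noticeable. For $Q\in\mathcal Q_j$ let
$$Z_Q=\{z\in\hat M_Q^*:\exists r>0,\ \mathcal H^2((\hat M_Q\setminus\hat M_Q^*)\cap U(z,r))>\kappa_jr^2\}.$$
For fixed $r$ the measure is lower semicontinuous in $z$, so $Z_Q$ is relatively open in $\hat M_Q^*$. Work in units of $\varepsilon_Q$. An $r\ge1$ cannot occur in the definition: $U(z,r)$ meets at most $(2r+2)^2\le16r^2$ cells, so the measure is at most $16\eta_jr^2\le\kappa_jr^2$, as $c_6\le2^{-9}$. So $r<1$. For the part of $Z_Q$ over one cell, choose by [M 2.1] disjoint balls $B(z_i,r_i)$ with such $z_i,r_i$ whose $5$-enlargements cover it. Its measure is at most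
$$\sum25C_1r_i^2\le25C_1\kappa_j^{-1}\sum\mathcal H^2((\hat M_Q\setminus\hat M_Q^*)\cap U(z_i,r_i))\le225C_1\eta_j/\kappa_j,$$
because these balls lie over $3\times3$ cells. Summing over the cells of $Q$, counting only the part in the children of $Q$, and using $m(Q)\ge\frac12\ell_Q^2$ and $\eta_j/\kappa_j=16c_62^{-j}$,
$$\mu_{j+1}(\Psi_Q(Z_Q))\le2\sqrt3(1+\omega_j)^2\,225C_1(\eta_j/\kappa_j)\ell_Q^2\le2^{-j}m(Q).$$

**Step 2: two rare events.** For $y\in B$ consider

* (b1)$_j$: $\operatorname{dist}(c_j(y),\partial Q_j(y))\le4\rho_j$. Such cells lie in strips of width $4\rho_j+\varepsilon_Q$ along the sides, so the measure is at most $\sum_Qm(Q)\,4(4\rho_j+\varepsilon_Q)/\ell_Q\le2^{-j}$.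
* (b2)$_j$: $c_{j+1}(y)\subset\Psi_{Q_j(y)}(Z_{Q_j(y)})$. Its $\mu$-measure equals the $\mu_{j+1}$-measure of the union of these cells, which is at most $2^{-j}$ by Step 1.

By Borel–Cantelli, for $\mu$-a.e. $y$ only finitely many of these events occur.

**Step 3: for $\mu$-a.e. $y$, $n_{Q_j(y)}\in E$ for infinitely many $j$.** This uses the slow blocks. Let generations $j,\dots,j+L_i$ lie in $J_i$, $\omega=2^{-i-3}$, $Q\in\mathcal Q_j$. If $n_Q\notin E$, then at each folding each of the two normals $n_\pm$ receives at least $\frac13$ of the mass. Follow this choice: if the current angle $\gamma\le\omega/2$, take $n_-$; then $\delta=\gamma$ and the angle becomes $0$. Otherwise take $n_+$, which increases the angle by $\omega/2$ or makes it $\frac\pi2$. If at the start $\gamma=\alpha>\omega/2$, after at most $\lceil\pi/\omega\rceil$ steps $\alpha=\frac\pi2$, i.e. the normal is $\pm e_3$. If $0<\alpha\le\omega/2$, one step leads to $\alpha=0$. If $\alpha=0$ and the normal is not in $E$, then $\gamma=\beta$, and at most $\lceil\pi/\omega\rceil$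 further steps lead to $\beta\in\{0,\frac\pi2\}$, i.e. to $E$. So within at most $1+\lceil\pi/\omega\rceil\le L_i$ steps $E$ is visited by descendants carrying a proportion at least $3^{-L_i}$ of $m(Q)$. Apply this $N_i$ times in succession, each time to the plates whose ancestors in $J_i$ have not yet visited $E$: the set of $y$ never visiting $E$ during $J_i$ has measure at most $(1-3^{-L_i})^{N_i}\le2^{-i}$. By Borel–Cantelli, a.e. $y$ visits $E$ in all but finitely many blocks.

Let $\mathcal G$ be the Borel set of $y\in B$ for which (b1)$_j$, (b2)$_j$ hold for only finitely many $j$ and $n_{Q_j(y)}\in E$ infinitely often. Then $\mu(\mathcal G)=1$. Let $\omega(r)=5\omega_j$ for $r\in[\rho_{j+1},\rho_j)$ and $\omega(r)=5\omega_0$ for $r\ge\rho_0$. The function $\omega$ is positive, nondecreasing, and $\omega(r)\to0$ as $r\to0$.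

**Proposition 3.** *For $y\in\mathcal G$:*

(a) *for every $q\in S^2$, $\liminf_{r\to0}r^{-2}\mu\{x\in B(y,r):q\cdot(x-y)\ge-\omega(r)r\}>0$. Moreover $\liminf_{r\to0}r^{-2}\mu(B(y,r))\ge c_*$ with an absolute $c_*>0$.*

(b) *there is an absolute $c_5>0$ such that for infinitely many $j$, with $\varepsilon=\varepsilon_{Q_j(y)}$, $\mu\{x\in B(y,3\varepsilon):\operatorname{dist}(x-y,W)\ge s_0\varepsilon/2\}\ge c_5\varepsilon^2$ for all linear planes $W\subset\mathbb R^3$.*

*Proof.* We find a point $z$ of the model surface that stands for $y$. Let $j$ be large and $Q=Q_j(y)$. As (b2)$_j$ fails, pick $y_{j+1}\in c_{j+1}(y)\setminus\Psi_Q(Z_Q)$; by (5) $|y-y_{j+1}|\le2\varepsilon_{j+1}$. As $y_{j+1}\in Q_{j+1}(y)$, the point $z=\Psi_Q^{-1}(y_{j+1})\in\hat M_Q^*\setminus Z_Q$ lies over $c_j(y)$. As (b1)$_j$ fails, every point of $\hat M_Q$ within $\rho_j$ of $z$ lies over $Q$; if it is in $\hat M_Q^*$, then $\Psi_Q$ maps it into a child of $Q$.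

(a) Let $r\in[\rho_{j+1},\rho_j)$ and $P=\{x\in\hat M_Q\cap B(z,r/2):q\cdot(x-z)\ge0\}$. Then $\mathcal H^2(P)\ge c(q)r^2/4$, where
$$c(q)=\min\{\tfrac\pi2,\min_{e\in E}c_\Sigma(K_{q,e})\}>0,\qquad K_{q,e}=\{q'\in S^2:|q'\cdot e_3|=|q\cdot e|\}.$$
Indeed, if $\hat M_Q$ is a plane, at least half of the disc lies in $P$. If it is a copy of $\Sigma$, then $n_Q=e\in E$, and $R_{n_Q}^{-1}$ carries $q$ to a vector of $K_{q,e}$, which is either $\{\pm e_3\}$ or a compact subset of $S^2\setminus\{\pm e_3\}$. Here the restriction to normals in $E$ pays off: the minimum is over finitely many sets. As $z\notin Z_Q$, $\mathcal H^2(P\cap\hat M_Q^*)\ge(c(q)/4-\kappa_j)r^2$. The $\sigma$-compact set $S=\Psi_Q(P\cap\hat M_Q^*)$ lies in the union of the children of $Q$. By (4), $\Psi_Q^{-1}$ has Lipschitz constant at most $1/(1-\omega_j)$, so $\mu_{j+1}(S)\ge\frac12(1-\omega_j)^2\mathcal H^2(P\cap\hat M_Q^*)$; and for $x\in S$, $|x-y_{j+1}|\le(1+\omega_j)r/2$ and $q\cdot(x-y_{j+1})\ge-\omega_jr/2$. By (5), $\mu(S^{(2\varepsilon_{j+1})})\ge\mu_{j+1}(S)$. Let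 $x\in S^{(2\varepsilon_{j+1})}$. Since $4\varepsilon_{j+1}=4\omega_{j+1}\rho_{j+1}\le4\omega_{j+1}r\le r/4$,
$$|x-y|\le(1+\omega_j)\tfrac r2+4\varepsilon_{j+1}\le r,\qquad q\cdot(x-y)\ge-\tfrac12\omega_jr-4\omega_{j+1}r\ge-5\omega_jr=-\omega(r)r.$$
As $\kappa_j\to0$, this proves the first claim. Taking $q=e_1$ gives $c_*$.

(b) Let in addition $n_Q\in E$, which happens for infinitely many $j$, and $\varepsilon=\varepsilon_Q$. Put $P=\{x\in\hat M_Q\cap B(z,2\varepsilon):\operatorname{dist}(x-z,W)\ge s_0\varepsilon\}$; by Lemma 1(c), $\mathcal H^2(P)\ge c_4\varepsilon^2$. Note $2\varepsilon\le2\varepsilon_j\le\rho_j$. As $z\notin Z_Q$, applied with radius $3\varepsilon$, the part of $P$ outside $\hat M_Q^*$ has measure at most $9\kappa_j\varepsilon^2$. Let $S=\Psi_Q(P\cap\hat M_Q^*)$. As in (a), $\mu(S^{(2\varepsilon_{j+1})})\ge\frac12(1-\omega_j)^2(c_4-9\kappa_j)\varepsilon^2$. We have $4\varepsilon_{j+1}\le2^{-j-3}\varepsilon_j\le2^{-j-2}\varepsilon$. So for $x\in S^{(2\varepsilon_{j+1})}$, $|x-y|\le2(1+\omega_j)\varepsilon+4\varepsilon_{j+1}\le3\varepsilon$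 and $\operatorname{dist}(x-y,W)\ge s_0\varepsilon-2\omega_j\varepsilon-4\varepsilon_{j+1}\ge s_0\varepsilon/2$ for large $j$. $\square$

**Step 4: a compact set of good points.** Choose a compact $B_0\subset\mathcal G$ with $\mu(B_0)>0$, and let $B_1\subset B_0$ be the set of $\mu$-density points of $B_0$ in $B_0$; $\mu(B_0\setminus B_1)=0$. By the upper bound for $\mu$, $\mu(B(y,r)\setminus B_0)=o(r^2)$ for $y\in B_1$. So Proposition 3(a) gives for all $y\in B_1$, $q\in S^2$
$$\liminf_{r\to0}r^{-2}\mu\{x\in B_0\cap B(y,r):q\cdot(x-y)\ge-\omega(r)r\}>0,\qquad\liminf_{r\to0}r^{-2}\mu(B_0\cap B(y,r))>0.\tag{6}$$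

## 7. Monotone functions with zero derivative and large increments

We now build the translation that beats $\omega(r)r$. Let $p\ge3$ and
$$f_i(t)=\sum_{k\ge1}4^{-ik}\lambda_k^{-1}\lfloor\lambda_kt\rfloor\quad(1\le i\le p),\qquad f=(f_1,\dots,f_p):[0,1]\to\mathbb R^p.$$
The positive integers $\lambda_k$ are chosen one after the other with $\lambda_{k+1}\ge2^{k+6}\lambda_k$ and, writing $\sigma_k=2^{-k-3}/\lambda_k$, with $\omega(2\sigma_k)\le2^{-k}4^{-p(k+2)}$. This is possible because $\omega(r)\to0$. Let
$$T=\{t\in[0,1]:\operatorname{dist}(\lambda_kt,\mathbb Z)\ge2^{-k-3}\ \text{for all }k\},$$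
the set of points that stay away from all the jumps. It is compact, and $\mathcal L^1(T)\ge1-\sum_{k\ge1}2\cdot2^{-k-3}=\frac34$.

Let $t\in T$, $t'\in[0,1]$, $u=|t'-t|\in[\sigma_{k+1},\sigma_k)$ with $k\ge0$ ($\sigma_0:=\infty$), and $\Delta f_i=f_i(t')-f_i(t)$. For $1\le l\le k$ we have $\lambda_lu<\lambda_l\sigma_l=2^{-l-3}\le\operatorname{dist}(\lambda_lt,\mathbb Z)$, so the terms with index $l\le k$ do not contribute. All terms of $\Delta f_i$ are $0$ or have the sign of $t'-t$.

**Upper bound, which gives zero derivative on $T$.** We have $|\lfloor\lambda_lt'\rfloor-\lfloor\lambda_lt\rfloor|\le\lambda_lu+1$. Moreover $1/\lambda_{k+1}=2^{k+4}\sigma_{k+1}\le2^{k+4}u$, and for $l\ge k+2$, $1/\lambda_l\le2^{-k-7}/\lambda_{k+1}\le\sigma_{k+1}\le u$. Hence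
$$|\Delta f_i|\le4^{-k-1}(1+2^{k+4})u+\sum_{l\ge k+2}4^{-l}\,2u\le2^{4-k}u.$$
As $t'\to t$, $k\to\infty$. So $f$ has derivative $0$ at every $t\in T$ (relative to $[0,1]$), and $f|_T$ is Lipschitz, with constant $C_f$ say.

**Lower bound for $k\ge1$, which beats $\omega$.** Since $\lambda_{k+2}u\ge\lambda_{k+2}\sigma_{k+1}\ge2^{k+7}\cdot2^{-k-4}=8$, the floor difference of index $k+2$ is at least $\lambda_{k+2}u-1\ge\frac12\lambda_{k+2}u$, so
$$|\Delta f_i|\ge\tfrac124^{-i(k+2)}u\ge2^{k-1}\omega(2\sigma_k)u\ge2^{k-1}\omega(2u)u.$$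

**Comparison, which handles mixed signs.** $|\Delta f_{i+1}|\le4^{-k-1}|\Delta f_i|$, since only terms with index at least $k+1$ occur and all have the same sign. So at small distances the first coordinates dominate the later ones.

## 8. The set $A$ and its missing tangent planes

Let $m\ge3$, $n\ge m+1$, $d=m-2\ge1$, $p=n-d=n-m+2\ge3$, and regard $\mathbb R^3\subset\mathbb R^p$ as the first three coordinates. Let
$$D=B_0\times T\times[0,1]^{d-1}\subset\mathbb R^3\times\mathbb R^d,\qquad G(y,t,w)=(y+f(t),t,w)\in\mathbb R^p\times\mathbb R\times\mathbb R^{d-1}=\mathbb R^n,\qquad A=G(D).$$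

**Step 1: measure.** We show that $A$ is compact with $0<\mathcal H^m(A)<\infty$ and find a convenient measure comparable to $\mathcal H^m|_A$. As $f|_T$ is Lipschitz, $G$ is bi-Lipschitz on $D$, with inverse $(Y,t,w)\mapsto(Y-f(t),t,w)$; so $A$ is compact. Let $\lambda=\mu\times\mathcal L^d$. By Section 5, $\lambda(B(x,r))\le Cr^m$ for all $x,r$. For $x=(y,a)\in D$, $B(x,r)\supset B(y,r/2)\times B(a,r/2)$, so $\liminf r^{-m}\lambda(B(x,r))\ge c>0$ by Proposition 3(a). By [M 6.9], $\mathcal H^m$ and $\lambda$ are comparable on Borel subsets of $D$. Since $\lambda(D)=\mu(B_0)\mathcal L^1(T)\in(0,\infty)$, we get $0<\mathcal H^m(A)<\infty$, and $\mathcal H^m|_A$ is comparable to the image of $\lambda|_D$ under $G$.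

**Step 2: an approximate tangent plane if $A$ is not purely $m$-unrectifiable.** Suppose $\mathcal H^m(A\cap F(\mathbb R^m))>0$ with $F:\mathbb R^m\to\mathbb R^n$ Lipschitz. The set $R=G^{-1}(A\cap F(\mathbb R^m))\subset D$ is $\sigma$-compact, $0<\mathcal H^m(R)<\infty$, and $R$ is the image of the closed set $F^{-1}(A)$ under the Lipschitz map $G^{-1}\circ F$, which extends coordinate by coordinate to a Lipschitz map $\mathbb R^m\to\mathbb R^{3+d}$. So $R$ is $m$-rectifiable. By [M 15.19], at $\mathcal H^m$-a.e. $x_0\in R$ there is an approximate tangent $m$-plane; as $m=2+d$, it is a hyperplane of $\mathbb R^{3+d}$, with a unit normal $\nu=(\nu',\nu'')\in\mathbb R^3\times\mathbb R^d$. If $x\in B(x_0,Cr)$ and $|\nu\cdot(x-x_0)|\ge sr$, then the distance of $x-x_0$ from the plane is at least $\frac sC|x-x_0|$. Since $\lambda$ is bounded by a multiple of $\mathcal H^m$ on subsets of $R$, we get $\lambda\{x\in R\cap B(x_0,Cr):|\nu\cdot(x-x_0)|\ge sr\}=o(r^m)$ for all $s,C>0$. By the density theorem and $\lambda(B(x,r))\le Cr^m$, for $\lambda$-a.e.,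 hence $\mathcal H^m$-a.e., $x_0\in R$ also $\lambda(B(x_0,r)\setminus R)=o(r^m)$. Fix $x_0=(y,a)$ with both properties. Then for all $s,C>0$
$$\lambda\{x\in B(x_0,Cr):|\nu\cdot(x-x_0)|\ge sr\}=o(r^m)\quad(r\to0).\tag{7}$$

**Step 3: contradiction at the scales where $\Sigma$ is seen.** Take $r=\varepsilon$ as in Proposition 3(b) for $y\in B_0\subset\mathcal G$; such $\varepsilon$ tend to $0$.

If $|\nu'|\ge\frac12$, use $W=\nu'^\perp$. Points $(y',a')$ with $|y'-y|\le3\varepsilon$, $\operatorname{dist}(y'-y,W)\ge s_0\varepsilon/2$, $|a'-a|\le s_0\varepsilon/8$ satisfy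
$$|\nu\cdot((y',a')-x_0)|\ge\tfrac12\cdot\tfrac{s_0\varepsilon}2-\tfrac{s_0\varepsilon}8=\tfrac{s_0\varepsilon}8.$$
By Proposition 3(b) they have $\lambda$-measure at least $c\,\varepsilon^{2+d}$.

If $|\nu'|<\frac12$, then $|\nu''|>\frac12$. Points with $|a'-a|\le\varepsilon$, $|\nu''\cdot(a'-a)|\ge\varepsilon/4$, $|y'-y|\le\varepsilon/8$ satisfy $|\nu\cdot((y',a')-x_0)|\ge\frac\varepsilon4-\frac\varepsilon{16}\ge\frac\varepsilon8$. The admissible $a'$ contain those with $|a'-a|\le\varepsilon$ and component of modulus at least $\varepsilon/2$ along $\nu''$, a set of measure $c\,\varepsilon^d$; with the lower density of $\mu$ at $y$ the $\lambda$-measure is at least $c\,\varepsilon^{2+d}$ for small $\varepsilon$.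

Here $c>0$ does not depend on $\varepsilon$. As $2+d=m$, both cases contradict (7). So $A$ is purely $m$-unrectifiable.

## 9. Every half-ball of $A$ has mass

Let $x=G(y,t,w)$ with $y\in B_1$, $t\in T\cap(0,1)$ a Lebesgue density point of $T$, $w\in(0,1)^{d-1}$. By the comparability in Section 8 this covers $\mathcal H^m$-almost all of $A$. Let $\theta=(q,\tau,\zeta)\in S^{n-1}\subset\mathbb R^p\times\mathbb R\times\mathbb R^{d-1}$. For $x'=G(y',t',w')\in A$,
$$\theta\cdot(x'-x)=q\cdot(y'-y)+q\cdot(f(t')-f(t))+\tau(t'-t)+\zeta\cdot(w'-w).$$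
Let $b=1/(4(1+C_f))$. If $|y'-y|,|t'-t|,|w'-w|\le br$ and $t'\in T$, then $|x'-x|\le(3+C_f)br\le r$. By comparability it suffices to find, for all small $r$, a set of such $(y',t',w')\in D$ with $\theta\cdot(x'-x)>0$ and $\lambda$-measure at least $c'r^m$, where $c'>0$ does not depend on $r$ (it may depend on $x$ and $\theta$).

**Case 1: $\nu:=|(\tau,\zeta)|>0$.** Here the linear term in $(t',w')$ wins, because $f'(t)=0$. The set of $(t',w')$ with $|t'-t|,|w'-w|\le br$ and $\tau(t'-t)+\zeta\cdot(w'-w)\ge\frac12\nu br$ has measure $c\,r^d$ with $c>0$, because the maximum of the left side is $(|\tau|+|\zeta|)br\ge\nu br$. As $t$ is a density point of $T$ and $w$ an interior point, for small $r$ at least half of it has $t'\in T$, $w'\in[0,1]^{d-1}$. As $f'(t)=0$, $|f(t')-f(t)|\le\frac18\nu br$ for small $r$. So for $y'\in B_0$ with $|y'-y|\le\frac18\nu br$ we get $\theta\cdot(x'-x)\ge(\frac12-\frac18-\frac18)\nu br=\frac14\nu br>0$. By the second part of (6) these points have $\lambda$-measure at least $c'r^{2+d}=c'r^m$.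

**Case 2: $(\tau,\zeta)=0$, $|q|=1$.** Here the increment of $f$ has to beat the error in (6). Let $i$ be the first index with $q_i\ne0$ and $R=br$. Let $t'\in T$ with $\operatorname{sign}(q_i)(t'-t)\in[R/2,R]$; since $t$ is a density point, for small $r$ such $t'$ form a set of measure at least $R/4$. Put $u=|t'-t|\in[\sigma_{k+1},\sigma_k)$; $k\to\infty$ as $r\to0$. By the comparison in Section 7,
$$\sum_{l>i}|q_l||\Delta f_l|\le\sum_{l>i}4^{-(k+1)(l-i)}|\Delta f_i|\le2\cdot4^{-k-1}|\Delta f_i|\le\tfrac12|q_i||\Delta f_i|$$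
for small $r$. Moreover $q_i\Delta f_i=|q_i||\Delta f_i|$, by the choice of the side on which $t'$ lies. With the lower bound in Section 7, $2u\ge R$ and monotonicity of $\omega$,
$$q\cdot(f(t')-f(t))\ge\tfrac12|q_i||\Delta f_i|\ge\tfrac12|q_i|2^{k-1}\omega(2u)u\ge|q_i|2^{k-3}\omega(R)R>\omega(R)R$$
for small $r$. Let $q'\in\mathbb R^3$ be the first three coordinates of $q$, $|q'|\le1$. For $y'\in B_0\cap B(y,R)$ with $\frac{q'}{|q'|}\cdot(y'-y)\ge-\omega(R)R$ (no condition if $q'=0$) we have $q\cdot(y'-y)=q'\cdot(y'-y)\ge-\omega(R)R$. So $\theta\cdot(x'-x)>0$. By (6) such $y'$ have $\mu$-measure at least $c\,r^2$ for small $r$. With $w'\in[0,1]^{d-1}$, $|w'-w|\le R$ free, the $\lambda$-measure is at least $c'r^{2+1+(d-1)}=c'r^m$.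

In both cases $\liminf_{r\to0}r^{-m}\mathcal H^m(A\cap H(x,r,\theta))>0$. This proves Theorem 2; with $m=3$ and $n=4$ it gives a purely $3$-unrectifiable $3$-set in $\mathbb R^4$ for which (1) fails for every $\theta$ at almost every point. $\blacksquare$
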